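# Polynomial invariants of $p$-groups and principal transfer ideals

## 1. Theorem A and its linear case

Throughout, $p$ is a prime and $\mathbb F$ is any field of characteristic $p$. "Graded" means $\mathbb N$-graded with degree-$0$ part $\mathbb F$.

**Theorem A.** Let $S=\mathbb F[z_1,\dots,z_n]$, $n\ge 1$, be graded by $\deg z_i=m_i=p^{k_i}$ with $k_i\ge 0$, and put
$$\mathrm{Add}(S)=\mathrm{span}_{\mathbb F}\{z_i^{p^j}:1\le i\le n,\ j\ge 0\}.$$
Let a finite $p$-group $G$ (possibly trivial) act faithfully on $S$ by graded $\mathbb F$-algebra automorphisms such that $gz_i\in\mathrm{Add}(S)$ for all $g$ and $i$. Let $R=S^G$, and let $\mathrm{Tr}=\mathrm{Tr}^G:S\to R$, $\mathrm{Tr}(s)=\sum_{g\in G}gs$. The following are equivalent: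

* (a) $R$ is a polynomial ring;
* (b) $\mathrm{Im}\,\mathrm{Tr}^G$ is a principal ideal of $R$;
* (c) $R$ is a direct summand of $S$ as an $R$-module;
* (d) $IS\cap R=I$ for every ideal $I$ of $R$;
* (e) $R$ is weakly F-regular, that is, every ideal of $R$ is tightly closed.

If they hold, $R$ is generated by $n$ algebraically independent homogeneous elements. If their degrees are $d_1,\dots,d_n$, then $\mathrm{Im}\,\mathrm{Tr}^G=\theta R$ with $\deg\theta=\sum_i(d_i-m_i)$.

**Corollary B.** Let $G$ be a nontrivial finite $p$-group acting faithfully on a finite-dimensional $\mathbb F$-vector space $V$. Then $\mathbb F[V]^G$ is a polynomial ring if and only if $\mathrm{Im}\,\mathrm{Tr}^G$ is a principal ideal of $\mathbb F[V]^G$.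

Corollary B is the statement conjectured by Shank and Wehlau; it is posed in "Some Problems in Invariant Theory". Here $\mathbb F[V]$ is the symmetric algebra on $V^*$. To deduce the corollary, choose a basis $z_1,\dots,z_n$ of $V^*$ and give each $z_i$ degree $1$. Then $S=\mathbb F[V]$, all $k_i=0$, each $gz_i$ is a linear form and so lies in $\mathrm{Add}(S)$, and $G$ acts faithfully on $S$ because it acts faithfully on $V$. The corollary is then (a)$\Leftrightarrow$(b). The direction "polynomial implies principal" is a result of Shank and Wehlau for $\mathbb F=\mathbb F_p$ and of Broer for arbitrary $\mathbb F$ of characteristic $p$; we shall prove it again.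

In plain words: the transfer averages without dividing by $|G|$, which is $0$ in $\mathbb F$ when $G\ne1$. Its image is then a proper ideal of $R$, since $\mathrm{Tr}$ preserves degree and $\mathrm{Tr}(1)=|G|=0$. The corollary says that the simplest possible shape of this ideal, one generator, corresponds exactly to the simplest possible shape of the ring.

The hypothesis that $G$ is a $p$-group cannot be dropped. If $p\nmid |G|$, then $\mathrm{Tr}(|G|^{-1}r)=r$ for $r\in R$, so the image is all of $R$ and is principal. But for $p$ odd and $G=\{\pm1\}$ acting on $\mathbb F^2$ by scalars, the invariant ring is $\mathbb F[x^2,xy,y^2]$. It has dimension $2$, while its homogeneous maximal ideal $\mathfrak m$ has $\dim\mathfrak m/\mathfrak m^2=3$, so it is not polynomial.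

Why does Theorem A speak of actions more general than linear ones? The proof is an induction on $n$ that works modulo an invariant of lowest degree. As Section 4 will show, this reduction throws us out of the class of linear actions. The class in Theorem A is large enough to be stable.

## 2. Additive actions, contracted ideals, tight closure

**Definition (additive action).** An action as in Theorem A, by graded automorphisms with $gz_i\in\mathrm{Add}(S)$, is called *additive*.

The space $\mathrm{Add}(S)$ is closed under $p$-th powers, because $(\sum a_{ij}z_i^{p^j})^p=\sum a_{ij}^pz_i^{p^{j+1}}$. Hence $g(az_i^{p^j})=a(gz_i)^{p^j}\in\mathrm{Add}(S)$, so $g\,\mathrm{Add}(S)\subseteq\mathrm{Add}(S)$. For a small nonlinear example take $S=\mathbb F[y,w]$, $\deg y=1$, $\deg w=p$, and let $b\in\mathbb F_p$ act by $y\mapsto y$, $w\mapsto w+by^p$. The elements of $\mathrm{Add}(S)$ are *additive polynomials*: $u(z+z')=u(z)+u(z')$ for a second set of variables $z'$.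

**Contracted ideals.** Condition (d) says that each ideal $I$ of $R$ is recovered from its extension $IS$. For a failure, take $\mathbb F[t^2,t^3]\subset\mathbb F[t]$ and $I=(t^2)$: then $t^3=t^2\cdot t\in I\,\mathbb F[t]$, but $t^3\notin I$ because $t$ is not in the small ring.

**Definition (tight closure).** Let $R$ be a Noetherian domain of characteristic $p$ and $I$ an ideal. For $q$ a power of $p$, let $I^{[q]}$ be the ideal generated by all $a^q$, $a\in I$. The *tight closure* $I^*$ is the set of $r\in R$ for which there is $c\neq0$ in $R$ with $cr^q\in I^{[q]}$ for all $q\gg0$. The ideal is *tightly closed* if $I^*=I$.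

In the ring $\mathbb F[t^2,t^3]$ with $I=(t^2)$ we have $t^3\in I^*$: with $c=t^2$, $c\,(t^3)^q=t^{2q}\cdot t^{q+2}$, and $t^{q+2}$ lies in the ring since $q+2\ge2$. So this ring is not weakly F-regular.

We use the following textbook facts. Always $R=S^G$ with $G$ finite acting faithfully on the polynomial ring $S$ by graded automorphisms.

1. **(F1)** $R$ is a finitely generated graded $\mathbb F$-algebra, $S$ is a finite $R$-module, every element of $\mathrm{Frac}\,S$ is $s/r$ with $s\in S$, $0\ne r\in R$, and $\mathrm{Frac}\,R=(\mathrm{Frac}\,S)^G$. By Artin's theorem $[\mathrm{Frac}\,S:\mathrm{Frac}\,R]=|G|$. In particular $\dim R=n$.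
2. **(F2)** Graded Nakayama: if $A$ is a finitely generated graded algebra with $A_0=\mathbb F$ and $M$ is a graded $A$-module living in degrees $\ge 0$, then homogeneous elements that span $M/A_+M$ over $\mathbb F$ generate $M$.
3. **(F3)** If $R$ is a polynomial ring, it is generated by $n$ algebraically independent homogeneous elements. Indeed $R$ is regular of dimension $n$, so its homogeneous maximal ideal $\mathfrak m$ has $\dim_{\mathbb F}\mathfrak m/\mathfrak m^2=n$. By (F2), $\mathfrak m$ is generated by $n$ homogeneous elements, which then generate $R$ as an algebra. They are algebraically independent because $\dim R=n$.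
4. **(F4)** Let $A\subseteq S$ be a subalgebra generated by $n$ algebraically independent homogeneous elements of positive degree, with $S$ finite over $A$. As $S$ is Cohen–Macaulay, these elements form a regular sequence and $S$ is a graded free $A$-module. Its rank is $[\mathrm{Frac}\,S:\mathrm{Frac}\,A]$, and it is the value at $t=1$ of the quotient of Hilbert series $H_S(t)/H_A(t)$.
5. **(F5)** A $p$-group acting linearly on a nonzero $\mathbb F$-vector space fixes a nonzero vector. (Take the $\mathbb F_p$-span of one orbit: it is a finite set of $p$-power size, the number of fixed points is divisible by $p$, and $0$ is one of them.)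
6. **(F6)** Graded duality (Bruns–Herzog, *Cohen–Macaulay Rings*, §3.6): for a finite map $R\to S$ of Cohen–Macaulay graded rings of equal dimension, $\mathrm{Hom}_R(S,\omega_R)\cong\omega_S$ as graded $S$-modules. A polynomial ring $P$ on generators of degrees $a_1,\dots,a_n$ has $\omega_P=P(-\sum a_i)$. Here $M(\delta)_j=M_{\delta+j}$.

**Example 1 (order $p$ in dimension 2).** Let $S=\mathbb F[x,y]$ and let $c\in\mathbb F_p$ act by $x\mapsto x$, $y\mapsto y+cx$. The element $f=\prod_{c\in\mathbb F_p}(y+cx)=y^p-x^{p-1}y$ is invariant. The ring $S$ is free over $A=\mathbb F[x,f]$ with basis $1,y,\dots,y^{p-1}$, so $[\mathrm{Frac}\,S:\mathrm{Frac}\,A]=p=|G|$. Hence $\mathrm{Frac}\,A=\mathrm{Frac}\,R$, and since $R$ is integral over the normal ring $A$, $R=A$. For the transfer we use that $\sum_{c\in\mathbb F_p}c^i$ equals $-1$ if $i>0$ and $(p-1)\mid i$, and $0$ otherwise (with $0^0=1$). So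
$$\mathrm{Tr}(y^k)=\sum_{i}\binom{k}{i}y^{k-i}x^i\sum_{c}c^i=\begin{cases}0&0\le k<p-1,\\-x^{p-1}&k=p-1.\end{cases}$$
By $R$-linearity $\mathrm{Im}\,\mathrm{Tr}=x^{p-1}R$. The predicted degree is $(1-1)+(p-1)=p-1$, as found.

**Example 2 (two copies, $p=2$).** Let $p=2$, $S=\mathbb F[x_1,y_1,x_2,y_2]$ with all degrees $1$, and let the generator of $G=\mathbb Z/2$ act by $x_i\mapsto x_i$, $y_i\mapsto y_i+x_i$. Invariants include $x_1,x_2$, $N_i=y_i^2+x_iy_i$ and $u=x_1y_2+x_2y_1$. A linear form with $y$-part $a_1y_1+a_2y_2$ changes by $a_1x_1+a_2x_2$, so $R_1=\mathrm{span}(x_1,x_2)$. Each of the first four conditions fails, visibly.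

(b) fails: $\mathrm{Tr}(y_i)=x_i$, so a generator of $\mathrm{Im}\,\mathrm{Tr}$ would divide both $x_1$ and $x_2$ and would be a unit. But $gs\equiv s$ modulo $(x_1,x_2)S$, so $\mathrm{Tr}(s)\equiv 2s=0$, and the image contains no unit.

(a) fails: if $R$ were polynomial, (F4) applied to $A=R$ would give $d_1d_2d_3d_4=|G|=2$. So three of the degrees would be $1$, while $\dim R_1=2$.

(d) fails: let $I=(x_1,x_2)R$. Then $u\in IS\cap R$. But $I_2=R_1\cdot R_1=\mathrm{span}(x_1^2,x_1x_2,x_2^2)$ does not contain $u$. Then (c) fails too, by the short argument (c)$\Rightarrow$(d) of the next section.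

## 3. The short implications, and the transfer as a multiple of a duality generator

We prove (b)$\Rightarrow$(c)$\Rightarrow$(d), (a)$\Rightarrow$(e)$\Rightarrow$(d) and (a)$\Rightarrow$(b). What then remains is (d)$\Rightarrow$(a). The hypotheses are those of Theorem A.

**(b)$\Rightarrow$(c).** *Aim: divide the transfer by the generator of its image.* First, $\mathrm{Tr}\neq0$ on $S$: if it vanished on $S$, then by $\mathrm{Tr}(s/r)=\mathrm{Tr}(s)/r$ for $r\in R$ and (F1) the sum $\sum_gg$ would vanish on $\mathrm{Frac}\,S$. This contradicts Dedekind's theorem that distinct automorphisms of a field are linearly independent. Let $\mathrm{Im}\,\mathrm{Tr}=hR$. Then $h\ne0$ and $h=\mathrm{Tr}(f_0)$ for some $f_0\in S$. Put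
$$\psi(s)=\mathrm{Tr}(f_0s)/h .$$
Since $\mathrm{Tr}(f_0s)\in hR$, $\psi$ takes values in $R$. It is $R$-linear and $\psi(1)=1$. So $S=R\oplus\ker\psi$.

**(c)$\Rightarrow$(d).** *Aim: apply a retraction.* Let $\psi:S\to R$ be $R$-linear with $\psi|_R=\mathrm{id}$. If $r\in IS\cap R$, write $r=\sum a_ks_k$ with $a_k\in I$, $s_k\in S$. Then $r=\psi(r)=\sum a_k\psi(s_k)\in I$.

**(e)$\Rightarrow$(d).** *Aim: replace the retraction by an almost-retraction, whose defect $c$ tight closure tolerates.* There is an $R$-linear $\rho:S\to R$ with $c:=\rho(1)\ne0$: take a $\mathrm{Frac}\,R$-linear map $\mathrm{Frac}\,S\to\mathrm{Frac}\,R$ with $1\mapsto1$, and multiply it by a common denominator of the images of finitely many generators of the $R$-module $S$. If $r=\sum a_ks_k\in R$ with $a_k\in I$, then $r^q=\sum a_k^qs_k^q$ for every power $q$ of $p$. Applying $\rho$ gives $cr^q=\sum a_k^q\rho(s_k^q)\in I^{[q]}$ for all $q$. So $r\in I^*=I$.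

**(a)$\Rightarrow$(e).** *Aim: ideals of a polynomial ring are tightly closed.* This is a theorem for all regular Noetherian rings of characteristic $p$ (Hochster–Huneke, J. AMS 1990). For $R=\mathbb F[r_1,\dots,r_n]$ polynomial the argument is short. Let $\mathbb F^q=\{a^q:a\in\mathbb F\}$. The map $\varphi:r\mapsto r^q$ identifies $R$ with $\mathbb F^q[r_1^q,\dots,r_n^q]$, over which $R$ is free: a basis consists of the products of elements of an $\mathbb F^q$-basis of $\mathbb F$ with the monomials $r^\alpha$, $0\le\alpha_i<q$. So $\varphi$ is flat. Let $r\notin I$ and $\mathfrak a=(I:r)$, a proper ideal. Multiplication by $r$ is an injection $R/\mathfrak a\to R/I$. Base change along the flat map $\varphi$ turns it into the injection $R/\mathfrak a^{[q]}\to R/I^{[q]}$ given by multiplication by $r^q$. Hence $(I^{[q]}:r^q)=\mathfrak a^{[q]}\subseteq\mathfrak a^q$. If $cr^q\in I^{[q]}$ for all $q\gg0$, then $c\in\bigcap_q\mathfrak a^q=0$ by Krull's intersection theorem in a Noetherian domain. So $r\notin I^*$.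

**(a)$\Rightarrow$(b), with the degree of $\theta$.** *Aim: write $\mathrm{Tr}$ as an invariant multiple of one canonical map $\Phi$.* By (F3) write $R=\mathbb F[r_1,\dots,r_n]$ with $r_i$ homogeneous of degree $d_i$. By (F4) with $A=R$, $S$ is graded free over $R$. By (F6), with $\omega_R=R(-\sum d_i)$ and $\omega_S=S(-\sum m_i)$,
$$\mathrm{Hom}_R(S,R)\cong S(\delta),\qquad \delta=\sum_i(d_i-m_i).$$
So $\mathrm{Hom}_R(S,R)=S\cdot\Phi$ is free of rank one over $S$, where $(s\Phi)(s')=\Phi(ss')$, the map $\Phi$ has degree $-\delta$, and the part of degree $-\delta$ is $S_0\Phi=\mathbb F\Phi$.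

*$\Phi$ is $G$-invariant.* $G$ acts on $\mathrm{Hom}_R(S,R)$ by $(g\psi)(s)=\psi(g^{-1}s)$ and preserves degrees. So $g\Phi=\chi(g)\Phi$ with $\chi:G\to\mathbb F^*$ a homomorphism. In characteristic $p$, $a^{p^k}=1$ forces $(a-1)^{p^k}=0$ and $a=1$, so $\chi$ is trivial, and $\Phi(gs)=\Phi(s)$.

*The factor $\theta$ is invariant.* $\mathrm{Tr}$ is $R$-linear of degree $0$, so $\mathrm{Tr}=\Phi(\theta\,\cdot\,)$ for some $\theta\in S_\delta$. For all $s$ and $g$,
$$\Phi(\theta s)=\mathrm{Tr}(s)=\mathrm{Tr}(gs)=\Phi(\theta\cdot gs)=\Phi\big(g^{-1}(\theta\cdot gs)\big)=\Phi\big((g^{-1}\theta)s\big).$$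
By freeness of $S\Phi$, $g^{-1}\theta=\theta$. So $\theta\in R$ and $\mathrm{Im}\,\mathrm{Tr}=\Phi(\theta S)=\theta\,\Phi(S)$.

*$\Phi$ is onto.* $S$ is a nonzero free $R$-module, so some $R$-linear map $S\to R$ (a coordinate) is onto. It has the form $\Phi(s_0\,\cdot\,)$, hence $\Phi(S)=R$. Therefore $\mathrm{Im}\,\mathrm{Tr}=\theta R$ with $\deg\theta=\delta$. $\square$

In Example 1, $\Phi$ is the map $y^{p-1}\mapsto1$, $y^i\mapsto0$ for $0\le i<p-1$. It generates because the matrix $\Phi(y^{i+j})_{0\le i,j\le p-1}$ has zeros where $i+j<p-1$ and ones where $i+j=p-1$, so it is invertible. There $\theta=-x^{p-1}$.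

## 4. Cutting by an invariant linear form: four obstructions

For the implication to (a) the sensible plan is induction on $n$ for linear actions. By (F5) there is an invariant linear form $x\ne0$. Pass to $S/xS$, a polynomial ring in one variable less on which $G$ acts linearly. Show that $R/xR$ is its invariant ring and inherits the hypothesis (b), conclude by induction that $R/xR$ is polynomial, and lift generators. The lifting is harmless (Section 8). Everything before it breaks.

*The action on $S/xS$ need not be faithful, and $R/xR$ can be too small.* In Example 1, $G$ acts trivially on $S/xS=\mathbb F[\bar y]$, while $R/xR=\mathbb F[\bar y^{\,p}]$. Let $N$ be the subgroup of $G$ acting trivially on $S/xS$. One is led to replace $S/xS$ by $S^N/xS^N$, on which $G/N$ acts; in Example 1 this is $\mathbb F[\bar y^{\,p}]$ itself.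

*The new ring carries a nonlinear action.* This is the point at which linear actions stop sufficing.

**Example 3.** Let $S=\mathbb F[x,y,z]$ with all degrees $1$, and let $(b,c)\in\mathbb F_p^2=G$ act by fixing $x$ and $y$ and $z\mapsto z+by+cx$. Then $N=\{b=0\}$, and as in Example 1 $S^N=\mathbb F[x,y,z^p-x^{p-1}z]$. Hence $S^N/xS^N=\mathbb F[y,w]$ with $w=\bar z^{\,p}$ of degree $p$, and $b\in H=G/N$ acts by
$$w=\bar z^{\,p}\ \longmapsto\ (\bar z+by)^p=w+by^p .$$
No choice of homogeneous generators makes this linear: such generators are $ay$ and $dw+ey^p$ with $a,d\ne0$, and the second is moved by $db\,y^p$, which is not in their span for $b\ne 0$. But the action is additive.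

*The transfer dies.* If $N\neq1$ and $s\in S$, then $gs\equiv s$ modulo $xS$ for $g\in N$. So $\mathrm{Tr}^N(s)\equiv|N|s=0$, and since $\mathrm{Tr}^G$ is a sum of translates of $\mathrm{Tr}^N$, it is $0$ modulo $x$. Condition (b) for $G$ does not reduce to (b) for $G/N$ in any visible way. Condition (d) is about ideals only, and it will pass to the quotient in one line.

*Even when $N=1$, $R/xR$ can be smaller than the invariant ring.* In Example 2 with $x=x_1$, the group acts faithfully on $S/x_1S=\mathbb F[y_1,x_2,y_2]$ and $y_1$ is invariant there. But $y_1$ is not the image of an element of $R_1=\mathrm{span}(x_1,x_2)$. So the hypothesis must be used to obtain $R/xR=(S^N/xS^N)^{G/N}$. We shall use (d) to make $R/xR$ normal, and normality will finish it.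

The plan of (d)$\Rightarrow$(a) is now fixed: enlarge the class to additive actions, work with (d), prove that $S^N/xS^N$ is again a polynomial ring with additive action of $G/N$, and use (d) to identify $R/xR$.

## 5. The invariants of the subgroup trivial modulo $x$

We prove (d)$\Rightarrow$(a) by induction on $n$, for all $p$-groups and all degrees $p^{k_i}$ at once. All degrees occurring in $S$ are multiples of $p^{\min k_i}$. Dividing by this number changes neither $\mathrm{Add}(S)$, nor the hypotheses, nor (a). So assume $\min k_i=0$.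

**Choice of $x$.** The degree-$1$ part $\mathrm{span}\{z_i:k_i=0\}$ is a nonzero linear representation of $G$. By (F5) it contains $x\neq0$ fixed by $G$. An invertible linear change $y_i=\sum_ja_{ij}z_j$ of the degree-$1$ generators leaves $\mathrm{Add}(S)$ unchanged, since $y_i^{p^k}=\sum_ja_{ij}^{p^k}z_j^{p^k}$, and likewise for the inverse. So we may assume $x=z_1$. If $n=1$, $G$ fixes $z_1$, so $G=1$ by faithfulness and $R=S$ is polynomial. Let $n\ge2$.

Bars denote images in $S/xS=\mathbb F[\bar z_2,\dots,\bar z_n]$. As $\mathrm{Add}(S)$ maps onto $\mathrm{Add}(S/xS)$, $G$ acts additively (perhaps not faithfully) on $S/xS$. Put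
$$N=\ker\big(G\to\mathrm{Aut}(S/xS)\big)\trianglelefteq G,\qquad H=G/N .$$

**Proposition 1.** $S^N$ is a polynomial ring on $x$ and $n-1$ homogeneous elements $f_b$ of $p$-power degree whose images $\bar f_b$ lie in $\mathrm{Add}(S/xS)$. Moreover, for $i\ge2$ and all $m\gg0$, $\bar z_i^{\,p^m}\in\mathbb F[\bar f_b]$.

The idea is this. $N$ acts by translations $z_i\mapsto z_i+c_i\cdot(\text{power of }x)$. An additive polynomial $u$ that vanishes at all the translation vectors becomes, once homogenized with $x$, an $N$-invariant. Vanishing imposes at most $r$ linear conditions, where $|N|=p^r$. The number of conditions controls the degrees of the invariants obtained, and that makes $S$ small enough over them.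

**Step 1.1: the shape of the action of $N$.** *This step finds the translation vectors.* For $g\in N$ and $i\ge2$, the element $gz_i-z_i$ lies in $\mathrm{Add}(S)\cap xS$ and is homogeneous of degree $p^{k_i}$. Setting $z_1=0$ shows that an element of $\mathrm{Add}(S)$ divisible by $z_1$ involves only powers of $z_1$. Hence
$$gx=x,\qquad gz_i=z_i+c_i(g)\,x^{p^{k_i}}\quad(i\ge2),\qquad c_i(g)\in\mathbb F .$$
Since $x$ is fixed, $c_i(gh)=c_i(g)+c_i(h)$. By faithfulness $c=(c_2,\dots,c_n):N\to\mathbb F^{n-1}$ is injective. So $N$ is elementary abelian, $|N|=p^r$, and the space $\mathrm{Hom}(N,\mathbb F)$ of group homomorphisms $N\to(\mathbb F,+)$ has $\mathbb F$-dimension $r$.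

**Step 1.2: additive polynomials vanishing on $c(N)$.** *This step sets up the linear conditions.* Let $E=\mathrm{span}_{\mathbb F}\{Z_i^{p^j}:2\le i\le n,\ j\ge0\}$ in new variables $Z_i$ of degree $p^{k_i}$. Then $E=\bigoplus_{e\ge0}E_e$, where $E_e$ has basis the $Z_i^{p^{e-k_i}}$ with $k_i\le e$, all of degree $p^e$. Put $E_{\le e}=\bigoplus_{e'\le e}E_{e'}$. Elements of $E$ are additive polynomials, so for $u\in E$ the map $g\mapsto u(c(g))$ is a homomorphism, and we have an $\mathbb F$-linear map
$$\mathrm{ev}:E\to\mathrm{Hom}(N,\mathbb F),\qquad \mathrm{ev}(u)(g)=u(c(g)).$$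
Let $M=\ker\mathrm{ev}$. Then $\dim E/M\le r$. If $u\in M$, then $u^p\in E$ and $u^p(c(g))=u(c(g))^p=0$, so $u^p\in M$.

**Step 1.3: top components.** *$M$ is not graded; we replace it by its space of leading parts.* Let $L_e\subseteq E_e$ be the space of $E_e$-components of elements of $M\cap E_{\le e}$, and $L=\bigoplus_eL_e$.

* (i) If $u\in L_e$, then $u^p\in L_{e+1}$: if $v\in M\cap E_{\le e}$ has top component $u$, then $v^p\in M\cap E_{\le e+1}$ has top component $u^p$.
* (ii) $\dim E/L\le r$. Taking top components gives $L_e\cong(M\cap E_{\le e})/(M\cap E_{\le e-1})$. Hence $\sum_{e'\le e}\dim E_{e'}/L_{e'}=\dim E_{\le e}/(M\cap E_{\le e})\le\dim E/M\le r$ for every $e$. In particular $L_e=E_e$ for $e\gg0$.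
* (iii) If $u_1,\dots,u_s\in E_e$ are linearly independent, so are $u_1^p,\dots,u_s^p\in E_{e+1}$. With $u_j=\sum_ia_{ji}Z_i^{p^{e-k_i}}$ we have $u_j^p=\sum_ia_{ji}^pZ_i^{p^{e+1-k_i}}$. The new coefficient matrix (up to zero columns) has as minors the $p$-th powers of the old ones, so a nonzero $s\times s$ minor stays nonzero.

**Step 1.4: generators of $L$ under $p$-th powers, and a count.** *This step picks out $n-1$ leading parts and computes their degrees.* By (i) and (iii), the $p$-th powers of a basis of $L_{e-1}$ are linearly independent elements of $L_e$. So, for $e=0,1,2,\dots$ in turn, we can choose a finite set $B_e\subseteq L_e$ that completes the $p$-th powers of the basis of $L_{e-1}$ already built to a basis of $L_e$. Thus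
$$\{\,b^{p^{e-e'}}:\ e'\le e,\ b\in B_{e'}\,\}\ \text{ is a basis of }L_e,$$
with distinct pairs $(e',b)$ giving distinct elements. Let $B$ be the disjoint union of the $B_e$ and write $e_b=e$ for $b\in B_e$. Then
$$\dim L_e=\#\{b:e_b\le e\},\qquad \dim E_e=\#\{i\ge2:k_i\le e\}.$$
For $e\gg0$ both numbers agree and the second is $n-1$. So $|B|=n-1$. For $K$ larger than all $k_i$ and $e_b$, the terms with $e>K$ below vanish, and
$$\dim E/L=\sum_{0\le e\le K}(\dim E_e-\dim L_e)=\sum_{i\ge2}(K+1-k_i)-\sum_{b}(K+1-e_b)=\sum_be_b-\sum_{i\ge2}k_i. \tag{1}$$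

**Step 1.5: the invariants $f_b$.** *This step homogenizes.* For $b\in B$ choose $u=\sum_{e'\le e_b}u_{e'}\in M\cap E_{\le e_b}$ with $u_{e'}\in E_{e'}$ and $u_{e_b}=b$, and put
$$f_b=\sum_{e'\le e_b}x^{p^{e_b}-p^{e'}}\,u_{e'}(z_2,\dots,z_n).$$
It is homogeneous of degree $p^{e_b}$. For $g\in N$,
$$\big(z_i+c_i(g)x^{p^{k_i}}\big)^{p^{e'-k_i}}=z_i^{p^{e'-k_i}}+c_i(g)^{p^{e'-k_i}}x^{p^{e'}},$$
so $g\,u_{e'}(z)=u_{e'}(z)+u_{e'}(c(g))\,x^{p^{e'}}$ and
$$gf_b=f_b+x^{p^{e_b}}\sum_{e'}u_{e'}(c(g))=f_b+x^{p^{e_b}}u(c(g))=f_b .$$
Thus $f_b\in S^N$. Modulo $x$ only $e'=e_b$ survives, so $\bar f_b=b(\bar z)\in\mathrm{Add}(S/xS)$.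

**Step 1.6: $S$ is finite over $A=\mathbb F[x,f_b:b\in B]$.** For $e\gg0$, $E_e=L_e$ is spanned by $p$-power powers of elements of $B$. Apply this to $Z_i^{p^m}\in E_{m+k_i}$ and substitute $\bar z$ for $Z$:
$$\bar z_i^{\,p^m}\in\mathbb F[\bar f_b:b\in B]\quad\text{for all }i\ge2\text{ and }m\gg0, \tag{2}$$
and these elements lie in the ideal generated by the $\bar f_b$. Hence $S/(x,f_b:b\in B)$ is generated by nilpotent elements and is finite-dimensional over $\mathbb F$. By (F2), $S$ is a finite $A$-module. So $\dim A=n$, and the $n$ generators $x,f_b$ of $A$ are algebraically independent.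

**Step 1.7: $A=S^N$.** *Compare degrees of field extensions.* By (F4), $S$ is free over $A$ with rank the value at $t=1$ of
$$\frac{H_S(t)}{H_A(t)}=\frac{(1-t)\prod_b(1-t^{p^{e_b}})}{(1-t)\prod_{i\ge2}(1-t^{p^{k_i}})}=\frac{\prod_b(1-t^{p^{e_b}})}{\prod_{i\ge2}(1-t^{p^{k_i}})} .$$
Numerator and denominator on the right have $n-1$ factors each, so by (1) and (ii),
$$[\mathrm{Frac}\,S:\mathrm{Frac}\,A]=\frac{\prod_bp^{e_b}}{\prod_{i\ge2}p^{k_i}}=p^{\dim E/L}\le p^r=|N|=[\mathrm{Frac}\,S:\mathrm{Frac}\,S^N].$$
As $A\subseteq S^N$, the reverse inequality holds as well, so $\mathrm{Frac}\,A=\mathrm{Frac}\,S^N$. The ring $S^N$ is integral over $A$, and $A$, a polynomial ring, is normal. So $S^N=A$. This proves Proposition 1. $\square$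

**Example 4.** Let $\alpha\in\mathbb F$, $S=\mathbb F[x,y,z]$ with all degrees $1$, and let $N$ have rank $2$ with generators $g_1,g_2$ and $c(g_1)=(1,0)$, $c(g_2)=(\alpha,1)$. That is, $g_1:y\mapsto y+x$, $z\mapsto z$, and $g_2:y\mapsto y+\alpha x$, $z\mapsto z+x$. A form $aY+a'Z$ vanishing at both vectors has $a=0$ and then $a'=0$, so $L_0=0$. In $E_{\le1}$ the polynomials $Z^p-Z$ and $Y^p-Y-(\alpha^p-\alpha)Z$ vanish at both vectors. So $L_1=E_1$ and we take $B=B_1=\{Y^p,Z^p\}$. The invariants are $z^p-x^{p-1}z$ and $y^p-x^{p-1}y-(\alpha^p-\alpha)x^{p-1}z$, and $\sum e_b=2=r$.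

**Example 5.** With unequal degrees: $S=\mathbb F[x,y,w]$, $\deg x=\deg y=1$, $\deg w=p$, and $N$ of order $p$ generated by $y\mapsto y+x$, $w\mapsto w+x^p$. Here $E_0=\langle Y\rangle$, $E_1=\langle Y^p,W\rangle$, $c=(1,1)$ on the generator. Then $L_0=0$, while $Y^p-Y$ and $W-Y$ lie in $M$, so $L_1=E_1$ and $B=\{Y^p,W\}$. We get $f=y^p-x^{p-1}y$ and $f'=w-x^{p-1}y$, and (1) reads $\dim E/L=(1+1)-(0+1)=1=r$.

**The ring $\bar S$.** Since $x$ is invariant and $S$ is a domain, $S^N\cap xS=xS^N$. So
$$\bar S:=S^N/xS^N$$
is identified with the subring $\mathbb F[\bar f_b:b\in B]$ of $S/xS$. It is $\mathbb F[x,f_b]/(x)$, a polynomial ring on the $n-1$ generators $\bar f_b\in\mathrm{Add}(S/xS)$, of degrees $p^{e_b}$.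

## 6. The action of $G/N$ on $\bar S$ is faithful and additive

**Step 2.1: faithfulness.** *We must know that nothing outside $N$ becomes trivial when we pass from $S/xS$ to the smaller ring $\bar S$.* As $N$ is normal, $G$ acts on $S^N$ and, $x$ being fixed, on $\bar S\subseteq S/xS$, by graded automorphisms; $N$ acts trivially. Suppose $g\in G$ acts trivially on $\bar S$. By (2), for $m\gg0$ and $i\ge2$,
$$(g\bar z_i-\bar z_i)^{p^m}=g(\bar z_i^{\,p^m})-\bar z_i^{\,p^m}=0 .$$
The ring $S/xS$ is a domain, so $g\bar z_i=\bar z_i$ for all $i$, that is, $g\in N$. Hence $H=G/N$ acts faithfully on $\bar S$.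

**Step 2.2: additivity.** *We must show $g\bar f_b\in\mathrm{Add}(\bar S)$, the span of the $\bar f_{b'}^{\,p^j}$.* We know that $\bar f_b\in\mathrm{Add}(S/xS)$, which $G$ preserves. So $g\bar f_b\in\bar S\cap\mathrm{Add}(S/xS)$. Write $g\bar f_b=P(\bar f)$ with $P$ a polynomial in variables $Y_{b'}$, $b'\in B$. Let $\bar z'$ be a second set of variables. Both $g\bar f_b$ and all $\bar f_{b'}$ are additive polynomials in $\bar z$, so
$$P\big(\bar f(\bar z)+\bar f(\bar z')\big)=P\big(\bar f(\bar z)\big)+P\big(\bar f(\bar z')\big).$$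
The $2(n-1)$ elements $\bar f_{b'}(\bar z),\bar f_{b'}(\bar z')$ are algebraically independent: the tensor product over $\mathbb F$ of two injections $\mathbb F[Y]\to\mathbb F[\bar z]$, $\mathbb F[Y']\to\mathbb F[\bar z']$ is injective. Hence $P(Y+Y')=P(Y)+P(Y')$ identically, and $P(0)=0$.

Suppose $Y^\alpha$ occurs in $P$; then $\alpha\ne0$. Comparing coefficients of $Y^\beta Y'^{\,\alpha-\beta}$ for $0\le\beta\le\alpha$, $\beta\ne0,\alpha$, gives
$$\prod_{b'}\binom{\alpha_{b'}}{\beta_{b'}}=0\quad\text{in }\mathbb F .$$
If $\alpha$ had two nonzero entries, let $\beta$ keep one of them and replace all others by $0$: the product would be $1$. So $Y^\alpha=Y_{b'}^a$ for a single $b'$, with $\binom ai\equiv0\pmod p$ for $0<i<a$. Write $a=p^sa'$ with $p\nmid a'$. From $(1+T)^a\equiv(1+T^{p^s})^{a'}$ modulo $p$ we get $\binom a{p^s}\equiv a'\not\equiv0$, so $p^s=a$. Thus $a$ is a power of $p$, and $g\bar f_b\in\mathrm{Add}(\bar S)$.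

So $H$ is a finite $p$-group acting faithfully and additively on the polynomial ring $\bar S$ in $n-1$ variables.

## 7. Contracted ideals force $R/xR=\bar S^H$

Put $\bar R=R/xR$. If $r=xs$ with $r\in R$, $s\in S^N$, then $s=r/x$ is $G$-invariant. So $xS^N\cap R=xR$, and
$$\bar R\subseteq\bar S^H\subseteq\bar S .$$
In particular $\bar R$ is a domain and $xR$ is a prime ideal. Since $S$ is a finite module over the Noetherian ring $R$, so is $S^N$, and $\bar S$ is finite over $\bar R$. From now on assume (d) for $R\subseteq S$.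

**Step 3.1: (d) passes to $\bar R\subseteq\bar S$.** *This is needed twice: at once, and for the induction.* An ideal of $\bar R$ is $\bar I=I/xR$ with $x\in I\subseteq R$. If $r\in R$ and $\bar r\in\bar I\bar S$, then $r\in IS^N+xS^N=IS^N$, so $r\in IS\cap R=I$. Hence
$$\bar I\bar S\cap\bar R=\bar I\quad\text{for every ideal }\bar I\text{ of }\bar R. \tag{3}$$

**Step 3.2: $\bar R$ is normal.** Let $a,b\in\bar R$, $b\neq0$, with $a/b$ integral over $\bar R$. Then $a/b\in\mathrm{Frac}\,\bar S$ is integral over the polynomial ring $\bar S$, which is normal. So $a/b\in\bar S$, and $a\in b\bar S\cap\bar R=b\bar R$ by (3). Hence $a/b\in\bar R$.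

It is instructive to see this fail in Example 2 with $x=x_1$, where $N=1$ and $\bar S=\mathbb F[y_1,x_2,y_2]$. There $\bar u=x_2y_1$ and $\bar N_1=y_1^2$ lie in $\bar R$, so $y_1=\bar u/x_2$ is in $\mathrm{Frac}\,\bar R$ and is integral over $\bar R$, but $y_1\notin\bar R$. The ideal violating (3) is $x_2\bar R$, which does not contain $\bar u=x_2y_1$.

**Step 3.3: $\mathrm{Frac}\,\bar R=(\mathrm{Frac}\,\bar S)^H$.** *We count ranks at the prime $xR$.* $R$ is a Noetherian domain and $xR$ is a nonzero principal prime. So $R_{xR}$ is a discrete valuation ring with uniformizer $x$ and residue field $\mathrm{Frac}\,\bar R$. The module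
$$T=S^N\otimes_RR_{xR}$$
is finitely generated and torsion-free over it (it is a localization of the domain $S^N$), hence free, of rank
$$[\mathrm{Frac}\,S^N:\mathrm{Frac}\,R]=\frac{[\mathrm{Frac}\,S:\mathrm{Frac}\,R]}{[\mathrm{Frac}\,S:\mathrm{Frac}\,S^N]}=\frac{|G|}{|N|}=|H| .$$
Therefore $T/xT=\bar S\otimes_{\bar R}\mathrm{Frac}\,\bar R$ has dimension $|H|$ over $\mathrm{Frac}\,\bar R$. It is a localization of the domain $\bar S$ and finite-dimensional over a field, so it is a field, namely $\mathrm{Frac}\,\bar S$. Thus $[\mathrm{Frac}\,\bar S:\mathrm{Frac}\,\bar R]=|H|$. By Section 6 $H$ acts faithfully on $\bar S$, so Artin's theorem gives $[\mathrm{Frac}\,\bar S:(\mathrm{Frac}\,\bar S)^H]=|H|$. Since $\mathrm{Frac}\,\bar R\subseteq(\mathrm{Frac}\,\bar S)^H$, the two fields are equal.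

**Step 3.4: conclusion for $\bar R$.** By Step 3.3, $\bar R\subseteq\bar S^H\subseteq\mathrm{Frac}\,\bar R$. The ring $\bar S^H$ is integral over $\bar R$, since $\bar S$ is finite over $\bar R$, and $\bar R$ is normal by Step 3.2. Hence
$$\bar R=\bar S^H. \tag{4}$$

## 8. Lifting generators from $R/xR$ to $R$

**Step 4.1: the induction applies.** By Sections 5 and 6, $H$ is a finite $p$-group acting faithfully and additively on $\bar S$, a polynomial ring in $n-1\ge1$ variables with degrees powers of $p$. By (4) its invariant ring is $\bar R$, and by (3) condition (d) holds for $\bar S^H\subseteq\bar S$. By the induction hypothesis $\bar R$ is a polynomial ring, and by (F3), applied to $H$ acting on $\bar S$, $\bar R=\mathbb F[\bar r_2,\dots,\bar r_n]$ with $\bar r_i$ homogeneous.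

**Step 4.2: lifting.** *We show that $x$ and lifts of the $\bar r_i$ generate $R$.* Lift $\bar r_i$ to homogeneous $r_i\in R$ of the same degree. Let $r\in R$ be homogeneous. There is a polynomial $Q$ with $Q(r_2,\dots,r_n)$ homogeneous of degree $\deg r$ and $r-Q(r_2,\dots,r_n)\in xR$, say equal to $xr'$, where $r'\in R$ is homogeneous of smaller degree (or $0$). By induction on degree $r'\in\mathbb F[x,r_2,\dots,r_n]$, hence so is $r$. So $R=\mathbb F[x,r_2,\dots,r_n]$. Since $\dim R=n$, these $n$ generators are algebraically independent, and $R$ is a polynomial ring. This proves (d)$\Rightarrow$(a). $\square$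

With Section 3 we have (a)$\Rightarrow$(b)$\Rightarrow$(c)$\Rightarrow$(d)$\Rightarrow$(a) and (a)$\Rightarrow$(e)$\Rightarrow$(d). The statement on generators is (F3), and the degree of $\theta$ came with (a)$\Rightarrow$(b). This proves Theorem A, and with it Corollary B. In the linear case all $m_i=1$, so $\deg\theta=\sum_i(d_i-1)$.

**Example 3, continued.** Let us run the induction on $z\mapsto z+by+cx$. We found $\bar S=\mathbb F[y,w]$, $w=\bar z^{\,p}$, with $b\in H=\mathbb F_p$ acting by $w\mapsto w+by^p$. Apply Section 5 to this action, with $y$ in the role of $x$. The whole of $H$ acts trivially modulo $y$, the additive polynomial vanishing on the translations is $W^p-W$, and its homogenization is $w^p-y^{p^2-p}w$. So $\bar S^H=\mathbb F[y,\,w^p-y^{p^2-p}w]$, of degrees $1$ and $p^2$. A lift of the second generator to $R$ is $f=\prod_{b,c\in\mathbb F_p}(z+by+cx)$, because modulo $x$ it becomes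
$$\prod_b(\bar z+by)^p=(\bar z^{\,p}-y^{p-1}\bar z)^p=w^p-y^{p^2-p}w .$$
Hence $R/xR$ contains both generators of $\bar S^H$, so $R/xR=\bar S^H$. Step 4.2 then gives $R=\mathbb F[x,y,f]$ with degrees $1,1,p^2$. By Theorem A, $\mathrm{Im}\,\mathrm{Tr}^G$ is principal, generated in degree $p^2-1$.
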